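\title{Complements of countable sets in compact spaces are subcompact}


\begin{abstract}
A space is subcompact if it has a base in which every regular filter base has nonempty intersection. We prove that $K\setminus A$ is subcompact whenever $K$ is compact and $A\subset K$ is countable, and more generally whenever $A$ is a countable union of compact scattered sets. The base consists of open sets that are punctured, near a point of $A$, along a fixed nowhere dense set; two sets punctured at the same point cannot be regularly nested. The result fails for sets $A$ of cardinality $\aleph_1$. The same idea gives a criterion for \v{C}ech-complete spaces, which covers those whose perfect kernel is separable or has a dense $\sigma$-closed-discrete subset.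
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff, compact means compact Hausdorff, and $\operatorname{cl}_Y$ denotes closure in the space $Y$. Following de Groot, a nonempty family $\mathcal F$ of nonempty open subsets of a space $X$ is a \emph{regular filter base} if for any $U,V\in\mathcal F$ there is $W\in\mathcal F$ with $\operatorname{cl}_XW\subset U\cap V$. The space $X$ is \emph{subcompact} if it has a base $\mathcal B$ of nonempty open sets such that $\bigcap\mathcal F\neq\emptyset$ for every regular filter base $\mathcal F\subset\mathcal B$. We then say that $\mathcal B$ \emph{witnesses} subcompactness. The empty space is subcompact.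

Three observations show what the definition measures. First, if $\mathcal F$ is a regular filter base, then $\bigcap_{U\in\mathcal F}U=\bigcap_{U\in\mathcal F}\operatorname{cl}_XU$, and the closed sets on the right have the finite intersection property. So in a locally compact space the nonempty open sets with compact closure witness subcompactness. Second, the base must be chosen with care: the rays $(n,\infty)$ form a regular filter base in $\mathbb R$ with empty intersection. Third, a subcompact space is a Baire space. Given dense open sets $G_k$ and a nonempty open set $G$, choose $U_k$ in the witnessing base with $U_0\subset G$ and $\operatorname{cl}_XU_{k+1}\subset U_k\cap G_k$; the family $\{U_k:k\in\omega\}$ is a regular filter base, and any point of its intersection lies in $G\cap\bigcap_kG_k$. Thus subcompactness is a completeness property, and the space of rational numbers does not have it.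

It is natural to compare it with another completeness property. A space is \emph{\v{C}ech-complete} if it is a $G_\delta$-set in some, equivalently in every, compactification. The following facts are known.
\begin{enumerate}
\item[(F1)] A metrizable space is subcompact if and only if it is \v{C}ech-complete.
\item[(F2)] Subcompactness is preserved by open subspaces, free unions and arbitrary products.
\end{enumerate}
It is an open question whether subcompactness is preserved by dense $G_\delta$-subspaces; in particular, it is not known whether every \v{C}ech-complete space is subcompact. The simplest way to produce a $G_\delta$-subset of a compact space is to remove countably many points, and this case is the subject of a problem posed in \cite{scattered}.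

\medskip
\noindent\textbf{Problem.} Let $K$ be a compact space and let $A\subset K$ be countable, $A\neq K$. Is $K\setminus A$ subcompact?
\medskip

If $A$ is finite, then $K\setminus A$ is locally compact. If $K$ is metrizable, then $X=K\setminus A$ is metrizable and is a $G_\delta$-set in its compactification $\operatorname{cl}_KX$, so (F1) applies. Both cases suggest a positive answer, but neither says how to choose a base when $A$ is dense in a nonmetrizable space $K$. The answer is indeed positive.

\begin{theorem}\label{thm:countable}
If $K$ is compact and $A\subset K$ is countable, then $K\setminus A$ is subcompact.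
\end{theorem}

\begin{corollary}\label{cor:products}
Open subspaces of the spaces in Theorem~\ref{thm:countable} are subcompact; for example, $Y\setminus A$ is subcompact if $Y$ is locally compact and $A\subset Y$ is countable. Arbitrary products of such spaces are subcompact.
\end{corollary}

\begin{proof}
A locally compact space $Y$ is open in a compact space $K$ (its one-point compactification), so $Y\setminus A$ is open in $K\setminus A$. Apply Theorem~\ref{thm:countable} and (F2).
\end{proof}

A space is \emph{scattered} if each of its nonempty subspaces has an isolated point. Points can be replaced by compact scattered sets, which may be uncountable, as the one-point compactification of an uncountable discrete space shows.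

\begin{theorem}\label{thm:scattered}
Let $K$ be compact and $A=\bigcup_{n\in\omega}C_n\subset K$, where each $C_n$ is compact and scattered. Then $K\setminus A$ is subcompact.
\end{theorem}

If the word ``scattered'' is deleted, the spaces $K\setminus A$ are exactly the \v{C}ech-complete spaces; we do not settle that case. As a condition on cardinality alone, ``countable'' cannot be weakened.

\begin{proposition}\label{prop:sharp}
In ZFC, there is a set $A\subset[0,1]$ with $|A|=\aleph_1$ and $A\neq[0,1]$ such that $[0,1]\setminus A$ is not subcompact.
\end{proposition}

The method also gives a sufficient condition for general \v{C}ech-complete spaces.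

\begin{theorem}\label{thm:cech}
Let $X$ be \v{C}ech-complete, and let $D_n$ $(n\in\omega)$ be closed nowhere dense subsets of $X$ such that every $x\in X$ without a compact neighborhood satisfies $x\in\operatorname{cl}_X\bigcup\{D_n:x\notin D_n\}$. Then $X$ is subcompact.
\end{theorem}

Section~\ref{sec:irrationals} shows the construction on the space of irrational numbers. Section~\ref{sec:reduction} reduces Theorems~\ref{thm:countable} and~\ref{thm:scattered} to spaces without isolated points, Section~\ref{sec:good} finds the points of $A$ at which the construction can be carried out, and Sections~\ref{sec:base} and~\ref{sec:ranks} complete the two proofs. Sections~\ref{sec:cech} and~\ref{sec:aleph} treat Theorem~\ref{thm:cech} and Proposition~\ref{prop:sharp}. Fact (F1) is used only for Proposition~\ref{prop:sharp}, and (F2) only for Corollary~\ref{cor:products}.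

\section{Regular sequences and the irrationals}\label{sec:irrationals}

Let $X$ be a subspace of a compact space $K$. A regular filter base in $X$ always has a cluster point in $K$, and the only danger is that all its cluster points lie in $K\setminus X$. The next lemma says that it suffices to exclude this danger for sequences. Call a sequence $(U_k)_{k\in\omega}$ of open subsets of $X$ \emph{regular} if $\operatorname{cl}_XU_{k+1}\subset U_k$ for all $k$; then $\operatorname{cl}_XU_k\subset U_j$ whenever $j<k$.

\begin{lemma}\label{lem:sequences}
Let $K$ be compact, $X\subset K$, and let $\mathcal B$ be a base of $X$ consisting of nonempty open sets. Suppose that $\bigcap_k\operatorname{cl}_KU_k\subset X$ for every regular sequence $(U_k)$ of members of $\mathcal B$. Then $\mathcal B$ witnesses that $X$ is subcompact.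
\end{lemma}

\begin{proof}
Let $\mathcal F\subset\mathcal B$ be a regular filter base. Any finitely many members of $\mathcal F$ contain a common member of $\mathcal F$, which is nonempty, so by compactness there is $z\in\bigcap_{V\in\mathcal F}\operatorname{cl}_KV$. Take any $U_0\in\mathcal F$ and, recursively, $U_{k+1}\in\mathcal F$ with $\operatorname{cl}_XU_{k+1}\subset U_k\cap U_k$. The sequence $(U_k)$ is regular, so $z\in\bigcap_k\operatorname{cl}_KU_k\subset X$. Hence $z\in X\cap\operatorname{cl}_KV=\operatorname{cl}_XV$ for all $V\in\mathcal F$. Given $U\in\mathcal F$, take $W\in\mathcal F$ with $\operatorname{cl}_XW\subset U$; then $z\in U$.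
\end{proof}

Now let $X=K\setminus A$ with $A=\{a_0,a_1,\dots\}$, and let $\mathcal L_n$ be the family of nonempty open $U\subset X$ whose closure in $K$ misses $a_0,\dots,a_{n-1}$. Each $\mathcal L_n$ is a base of $X$. A regular sequence with $U_k\in\mathcal L_{n_k}$ and $(n_k)$ unbounded satisfies the hypothesis of Lemma~\ref{lem:sequences}. The difficulty is to find a base in which every regular sequence is \emph{forced} to climb through the levels $\mathcal L_n$.

\begin{example}\label{ex:irrationals}
Let $K=[0,1]$, let $A=\{a_n:n\in\omega\}$ be the set of rational points of $K$, enumerated without repetitions, and let $X=K\setminus A$. Here $\bigcap_n\mathcal L_n=\emptyset$, because the closure of a nonempty open subset of $X$ contains an interval. No single level works either: if $a_n<1$, the sets $X\cap(a_n,a_n+1/k)$ belong to $\mathcal L_n$ for large $k$, they are closed in $X$, and they form a regular sequence with empty intersection.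

This sequence keeps the point $a_n$ in the closure of all its terms. To forbid that, let $D_n$ be the set of points of $[0,1]$ of the form $a_n\pm\sqrt2/m$ with $m\ge1$. It is a set of irrational numbers whose only accumulation point is $a_n$. Let $\mathcal B_n$ consist of those $U\in\mathcal L_n$ that coincide with $X\setminus D_n$ on some interval around $a_n$.

The union $\mathcal B=\bigcup_n\mathcal B_n$ is a base of $X$. Indeed, let $x\in X$ lie in an open interval $G$. Pick a rational $a_n\in G$, and open intervals $O\ni x$ and $W\ni a_n$ whose closures are disjoint, lie in $G$, and miss $a_0,\dots,a_{n-1}$. Then $(O\cap X)\cup(W\cap X\setminus D_n)$ is a member of $\mathcal B_n$ that contains $x$ and lies in $G$. A basic neighborhood of $x$ thus has two parts: an ordinary neighborhood of $x$, and a marker placed elsewhere.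

The marker works as follows. Let $U,V\in\mathcal B_n$. For large $m$, one of the points $y=a_n\pm\sqrt2/m$ lies in $[0,1]$ and in an interval around $a_n$ on which both $U$ and $V$ coincide with $X\setminus D_n$. Then $y\notin U$, while $y$ is a limit of irrational points outside $D_n$, so $y\in\operatorname{cl}_XV$. Thus $\operatorname{cl}_XV\not\subset U$: taking the closure fills the punctures. A regular sequence in $\mathcal B$ therefore has at most one term in each $\mathcal B_n$, so it reaches arbitrarily high levels, and Lemma~\ref{lem:sequences} shows that $X$ is subcompact.
\end{example}

Only two properties of $D_n$ were used: it is closed and nowhere dense in $X$, and it accumulates at $a_n$. In general such sets need not exist. If $K=\omega+1$ and $A=\{\omega\}$, then $X$ is discrete and its only nowhere dense subset is empty. Isolated points are therefore removed first. After that, since a point of a nonmetrizable $K$ need not be the limit of a sequence from $X$, one has to prove that enough points of $A$ admit a set $D_n$.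

\section{Reduction to crowded spaces}\label{sec:reduction}

A space is \emph{crowded} if it has no isolated points. Open subspaces of a crowded space are crowded, and a space is scattered exactly when it has no nonempty crowded subspace. In a crowded space $Y$ a closed discrete set $D$ is nowhere dense, since an interior point of $D$ would be isolated in $Y$.

The \emph{Cantor--Bendixson derivatives} of a space $Y$ are defined by recursion: $Y^{(0)}=Y$, $Y^{(\alpha+1)}$ is the set of nonisolated points of $Y^{(\alpha)}$, and $Y^{(\lambda)}=\bigcap_{\alpha<\lambda}Y^{(\alpha)}$ for limit $\lambda$. They form a decreasing family of closed subsets of $Y$, which stabilizes at the \emph{perfect kernel} $P=\bigcap_\alpha Y^{(\alpha)}$, a closed set that is empty or crowded. Each $y\in Y\setminus P$ has a \emph{rank}, the unique ordinal $\rho(y)$ with $y\in Y^{(\rho(y))}\setminus Y^{(\rho(y)+1)}$. The point $y$ is isolated in $Y^{(\rho(y))}$, and $y\in Y^{(\beta)}$ if and only if $\beta\le\rho(y)$. The open set $Y\setminus P$ is scattered: in a nonempty subset $T$, a point of least rank $\alpha$ is isolated in $Y^{(\alpha)}\supset T$. Hence $Y$ is scattered if and only if $P=\emptyset$.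

So every space splits into an open scattered part and a closed crowded part. The first lemma lets us treat the parts separately.

\begin{lemma}\label{lem:gluing}
Let $S\subset X$ be open and $P=X\setminus S$. If $S$ and $P$ are subcompact, then so is $X$.
\end{lemma}

\begin{proof}
Let $\mathcal B_S$ and $\mathcal B_P$ witness subcompactness of $S$ and $P$. Let $\mathcal B^*$ be the family of all open $U\subset X$ with $U\cap P\in\mathcal B_P$, and let $\mathcal B=\mathcal B_S\cup\mathcal B^*$. Members of $\mathcal B_S$ are open in $X$ because $S$ is open, and they provide local bases at the points of $S$. If $x\in P$ and $G\ni x$ is open in $X$, take $B\in\mathcal B_P$ with $x\in B\subset G\cap P$ and an open $U'\subset X$ with $U'\cap P=B$; then $U=U'\cap G$ belongs to $\mathcal B^*$ and $x\in U\subset G$. So $\mathcal B$ is a base of $X$. Let $\mathcal F\subset\mathcal B$ be a regular filter base.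

Suppose first that some $U_0\in\mathcal F$ is contained in $S$, and put $\mathcal F_0=\{U\in\mathcal F:U\subset U_0\}$. Members of $\mathcal B^*$ meet $P$, so $\mathcal F_0\subset\mathcal B_S$. If $U,V\in\mathcal F_0$ and $W\in\mathcal F$ satisfies $\operatorname{cl}_XW\subset U\cap V$, then $W\in\mathcal F_0$ and $\operatorname{cl}_SW\subset U\cap V$. So $\mathcal F_0$ is a regular filter base in $S$, and $\bigcap\mathcal F_0\neq\emptyset$. Every $V\in\mathcal F$ contains a member of $\mathcal F_0$, namely any $W\in\mathcal F$ with $\operatorname{cl}_XW\subset V\cap U_0$. Hence $\bigcap\mathcal F_0\subset\bigcap\mathcal F$.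

Otherwise $\mathcal F\subset\mathcal B^*$. If $\operatorname{cl}_XW\subset U\cap V$, then $\operatorname{cl}_P(W\cap P)\subset(U\cap P)\cap(V\cap P)$. So $\{U\cap P:U\in\mathcal F\}\subset\mathcal B_P$ is a regular filter base in $P$; its intersection is nonempty and is contained in $\bigcap\mathcal F$.
\end{proof}

The next statement is the title of \cite{scattered}; we include a short proof, since ranks reappear in Section~\ref{sec:ranks}.

\begin{lemma}\label{lem:scattered}
Every scattered space $S$ is subcompact.
\end{lemma}

\begin{proof}
Let $\mathcal B$ be the family of open $U\subset S$ such that $U\cap S^{(\rho(x))}=\{x\}$ for some $x\in U$. Since $x$ is isolated in $S^{(\rho(x))}$, all sufficiently small open neighborhoods of $x$ are of this kind, so $\mathcal B$ is a base. For $U\in\mathcal B$ the point $x=x_U$ is the unique point of largest rank in $U$. Given a regular filter base $\mathcal F\subset\mathcal B$, choose $U\in\mathcal F$ with $\rho(x_U)$ least. If $V\in\mathcal F$ and $V\subset U$, then $x_V\in U$ gives $\rho(x_V)\le\rho(x_U)$, and the choice of $U$ gives equality; so $x_V=x_U$ and $x_U\in V$. Every member $V'$ of $\mathcal F$ contains such a $V$, namely any $V\in\mathcal F$ with $V\subset U\cap V'$. Hence $x_U\in\bigcap\mathcal F$.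
\end{proof}

\begin{lemma}\label{lem:reduction}
It suffices to prove Theorems~\ref{thm:countable} and~\ref{thm:scattered} when $X=K\setminus A$ is nonempty, crowded and dense in $K$.
\end{lemma}

\begin{proof}
Let $P$ be the perfect kernel of $X=K\setminus A$. The set $X\setminus P$ is open and scattered, so by Lemmas~\ref{lem:gluing} and~\ref{lem:scattered} it is enough to show that $P$ is subcompact, and we may assume $P\neq\emptyset$. Put $L=\operatorname{cl}_KP$. Since $P$ is closed in $X$, we have $L\cap X=P$, that is, $P=L\setminus(A\cap L)$. The space $P$ is nonempty, crowded and dense in the compact space $L$. If $A$ is countable, so is $A\cap L$. If $A=\bigcup_nC_n$ with $C_n$ compact and scattered, then $A\cap L=\bigcup_n(C_n\cap L)$ is of the same form.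
\end{proof}

\section{Good points}\label{sec:good}

A countable set is a countable union of singletons, so the following setting covers both theorems. It is in force in Sections~\ref{sec:good}--\ref{sec:ranks}.

\medskip
\noindent\textbf{Setting.} $K$ is compact, $A=\bigcup_{n\in\omega}C_n\subset K$ with each $C_n$ compact and scattered, and $X=K\setminus A$ is nonempty, crowded and dense in $K$.
\medskip

This section uses two properties of $A$. For countable $A$ the second is trivial. The first rests on the Baire category theorem: if a nonempty compact space is a countable union of closed sets, then one of them has nonempty interior.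

\begin{lemma}\label{lem:small}
\begin{enumerate}
\item[(i)] Every compact set $T\subset A$ is scattered.
\item[(ii)] If $f\colon K\to[0,1]$ is continuous, then $f(A)$ is countable.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Otherwise the perfect kernel $T'$ of $T$ is a nonempty crowded compact space. It is the union of the closed sets $T'\cap C_n$, so one of them contains a nonempty open subset of $T'$. This is a nonempty crowded subspace of the scattered space $C_n$, a contradiction.

(ii) Suppose that some $f(C_n)$ is uncountable. By the Cantor--Bendixson theorem, an uncountable compact subset of $[0,1]$ contains a nonempty crowded compact set; let $T\subset f(C_n)$ be such a set. Consider the compact sets $E\subset C_n\cap f^{-1}(T)$ with $f(E)=T$. The set $C_n\cap f^{-1}(T)$ is one of them. The intersection of a chain of them is again one, because for each $t\in T$ the sets $E\cap f^{-1}(t)$ form a chain of nonempty compact sets. By Zorn's lemma there is a minimal such $E$. As $C_n$ is scattered, $E$ has an isolated point $e$, and $E\setminus\{e\}$ is compact. The compact set $f(E\setminus\{e\})\subset T$ contains $T\setminus\{f(e)\}$, which is dense in $T$ because $T$ is crowded. So $f(E\setminus\{e\})=T$, contradicting minimality.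
\end{proof}

\begin{definition}\label{def:good}
A point $q\in A$ is \emph{good} if $q\in\operatorname{cl}_KD$ for some closed nowhere dense subset $D$ of $X$.
\end{definition}

If $q\in A$ is the limit of a sequence of points of $X$, then the set of its terms is closed and discrete in $X$, hence nowhere dense, and $q$ is good. So all points of $A$ are good when $K$ is first countable. In general we prove only that good points are dense in $A$. This is enough: in Example~\ref{ex:irrationals} any rational point of $G$ could carry the marker.

\begin{proposition}\label{prop:good}
Every open set $G\subset K$ that meets $A$ contains a good point.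
\end{proposition}

The plan is to pass a closed nowhere dense set $N\subset K$ through a given point $a\in A\cap G$, as the complement of a maximal disjoint family of open cells that avoid $a$, and to try $D=N\cap X$. This fails only if $N$ lies inside $A$ near $a$. Then $N$ is scattered near $a$ and has an isolated point $q$, a punctured neighborhood of which is covered by cells. If the boundaries of the cells miss $A$, no single cell has $q$ in its closure, and points chosen from infinitely many different cells accumulate only at $q$.

\begin{proof}
Fix $a\in A\cap G$. By Zorn's lemma there is a maximal family $\mathcal O$ of pairwise disjoint nonempty open sets $O\subset K$ such that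
\[
a\notin O\qquad\text{and}\qquad(\operatorname{cl}_KO\setminus O)\cap A=\emptyset .
\]

We claim that $\bigcup\mathcal O$ is dense in $K$. Suppose that a nonempty open set $H$ misses $\bigcup\mathcal O$. Since $X$ is dense, there is $y\in H\cap X$, and $y\neq a$. Take a continuous $f\colon K\to[0,1]$ with $f(y)=0$ and $f=1$ on the closed set $(K\setminus H)\cup\{a\}$. By Lemma~\ref{lem:small}(ii) there is $t\in(0,1)\setminus f(A)$. The open set $O=f^{-1}[0,t)$ satisfies $y\in O\subset H$ and $a\notin O$, and $\operatorname{cl}_KO\setminus O\subset f^{-1}(t)$ misses $A$. So $O$ can be added to $\mathcal O$, contradicting maximality.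

Thus $N=K\setminus\bigcup\mathcal O$ is closed and nowhere dense in $K$, and $a\in N$. The set $N\cap X$ is closed in $X$. It is nowhere dense in $X$: if $H\cap X\subset N$ for a nonempty open $H\subset K$, then $H\subset\operatorname{cl}_K(H\cap X)\subset N$ by density of $X$, which is impossible. If $a\in\operatorname{cl}_K(N\cap X)$, then $a$ is good and we are done.

Assume now that $a\notin\operatorname{cl}_K(N\cap X)$. Choose an open $W\ni a$ with $\operatorname{cl}_KW\subset G\setminus\operatorname{cl}_K(N\cap X)$. The compact set $N\cap\operatorname{cl}_KW$ is contained in $A$, so it is scattered by Lemma~\ref{lem:small}(i). Its subset $N\cap W$ contains $a$, so it has an isolated point $q$. Then $q\in A$, and there is an open $V\subset W$ with $V\cap N=\{q\}$. Let $V'\ni q$ be open with $\operatorname{cl}_KV'\subset V$.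

For $O\in\mathcal O$ we have $q\notin O$ because $q\in N$, and $q\notin\operatorname{cl}_KO\setminus O$ because $q\in A$. Hence $q\notin\operatorname{cl}_KO$. Choose points $x_j$ and cells $O_j\in\mathcal O$ $(j\in\omega)$ recursively. The set $V'\setminus\bigcup_{i<j}\operatorname{cl}_KO_i$ is an open neighborhood of $q$, so it contains a point $x_j\in X$. Since $x_j\in V$ and $x_j\neq q$, we have $x_j\notin N$, so $x_j$ lies in some $O_j\in\mathcal O$, and $O_j\neq O_i$ for $i<j$.

Let $D=\{x_j:j\in\omega\}$. The cells $O_j$ are distinct members of a disjoint family, so $D$ is infinite and each $O\in\mathcal O$ contains at most one point of $D$. Every neighborhood of an accumulation point of $D$ contains infinitely many points of $D$, so the accumulation points of $D$ in $K$ lie in no cell. They lie therefore in $N\cap\operatorname{cl}_KV'=\{q\}$. By compactness the infinite set $D$ has an accumulation point, which must be $q$. As $q\notin X$, the set $D$ is closed and discrete in $X$, and it is nowhere dense because $X$ is crowded. Since $q\in\operatorname{cl}_KD$, the point $q$ is good, and $q\in W\subset G$.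
\end{proof}

Both assumptions gained in Section~\ref{sec:reduction} are needed here. For $K=\omega+1$ and $A=\{\omega\}$ the space $X$ is dense but not crowded; for $K=[0,1]\cup\{2\}$ and $A=\{2\}$ it is crowded but not dense. In neither case is the point of $A$ good.

\section{Punctured sets and the proof of Theorem~\ref{thm:countable}}\label{sec:base}

For each good point $q$ fix a closed nowhere dense set $D_q\subset X$ with $q\in\operatorname{cl}_KD_q$. An open set $U\subset X$ is \emph{punctured at $q$} if
\[
U\cap W=(X\setminus D_q)\cap W\quad\text{for some open }W\subset K\text{ with }q\in W .
\]
It matters that $D_q$ is fixed once and for all: all sets punctured at $q$ agree near $q$.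

\begin{lemma}\label{lem:punctured}
Let $q$ be good and let $U,V$ be punctured at $q$. Then $q\in\operatorname{cl}_KU$, and $\operatorname{cl}_XV\not\subset U$.
\end{lemma}

\begin{proof}
Intersecting the two neighborhoods, we find an open $W\ni q$ with $U\cap W=(X\setminus D_q)\cap W=V\cap W$. The set $X\setminus D_q$ is dense in $X$, hence in $K$, so every point of the open set $W$ lies in the closure in $K$ of $(X\setminus D_q)\cap W$. Thus $W\subset\operatorname{cl}_KU\cap\operatorname{cl}_KV$, and in particular $q\in\operatorname{cl}_KU$. Since $q\in\operatorname{cl}_KD_q$, there is $y\in W\cap D_q$. Then $y\in X\cap\operatorname{cl}_KV=\operatorname{cl}_XV$, while $y\notin U$ because $U\cap W$ misses $D_q$.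
\end{proof}

A basic set punctured at $q$ must also keep away from the part of $A$ that comes ``before'' $q$. The two theorems differ only in the meaning of ``before'', so we leave it as a parameter. Suppose that for each good $q$ we are given a set $E_q\subset A$, closed in $K$, with $q\notin E_q$. Define
\begin{itemize}
\item $\mathcal B_\infty$: the nonempty open $U\subset X$ with $\operatorname{cl}_KU\cap A=\emptyset$;
\item $\mathcal B_q$, for good $q$: the open $U\subset X$ punctured at $q$ with $\operatorname{cl}_KU\cap E_q=\emptyset$;
\end{itemize}
and let $\mathcal B=\mathcal B_\infty\cup\bigcup\{\mathcal B_q:q\text{ good}\}$. The family $\mathcal B_\infty$ serves the points of $X$ near which there is no point of $A$ to carry a marker.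

\begin{lemma}\label{lem:base}
For every choice of the sets $E_q$, the family $\mathcal B$ is a base of $X$ consisting of nonempty sets.
\end{lemma}

\begin{proof}
Members of $\mathcal B_q$ are nonempty because $q$ lies in their closures. Let $x\in X\cap G$ with $G$ open in $K$. If $x\notin\operatorname{cl}_KA$, choose an open $O\ni x$ with $\operatorname{cl}_KO\subset G\setminus\operatorname{cl}_KA$; then $x\in O\cap X\in\mathcal B_\infty$ and $O\cap X\subset G$.

If $x\in\operatorname{cl}_KA$, then $G$ meets $A$, and Proposition~\ref{prop:good} gives a good point $q\in G$. The open set $H=G\setminus E_q$ contains $q$, and it contains $x$ because $E_q\subset A$. Choose an open $O\ni x$ with $\operatorname{cl}_KO\subset H\setminus\{q\}$, and then an open $W\ni q$ with $\operatorname{cl}_KW\subset H\setminus\operatorname{cl}_KO$. Put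
\[
U=(O\cap X)\cup\bigl((X\setminus D_q)\cap W\bigr).
\]
Then $U$ is open in $X$ and $x\in U\subset G$. Since $O\cap W=\emptyset$, we have $U\cap W=(X\setminus D_q)\cap W$. Finally $\operatorname{cl}_KU\subset\operatorname{cl}_KO\cup\operatorname{cl}_KW\subset H$ misses $E_q$. So $U\in\mathcal B_q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
By Lemma~\ref{lem:reduction} we may assume the Setting of Section~\ref{sec:good} with $A$ countable. Write $A=\{a_n:n<M\}$ with $M\le\omega$, without repetitions, and for good $a_n$ let $E_{a_n}=\{a_i:i<n\}$. This set is finite, hence closed, and it omits $a_n$. By Lemma~\ref{lem:base}, $\mathcal B$ is a base of $X$, and we verify the hypothesis of Lemma~\ref{lem:sequences}.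

Let $(U_k)$ be a regular sequence in $\mathcal B$. If some $U_k$ belongs to $\mathcal B_\infty$, then $\operatorname{cl}_KU_k\subset X$. Otherwise $U_k\in\mathcal B_{a_{n_k}}$ for some index $n_k$, for every $k$. If $j<k$, then $\operatorname{cl}_XU_k\subset U_j$, so $n_j\neq n_k$ by Lemma~\ref{lem:punctured}. The natural numbers $n_k$ are distinct, hence unbounded. For each $i<M$ there is $k$ with $n_k>i$, and then $a_i\notin\operatorname{cl}_KU_k$. In both cases $\bigcap_k\operatorname{cl}_KU_k\subset X$.
\end{proof}

Countability of $A$ entered this last step twice: the initial segments $\{a_i:i<n\}$ are closed, and infinitely many distinct indices are unbounded.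

\section{Ranks and the proof of Theorem~\ref{thm:scattered}}\label{sec:ranks}

For $q\in A$ let $n(q)=\min\{n:q\in C_n\}$. The obvious choice $E_q=\bigcup_{i<n(q)}C_i$ is not sufficient, because one level may contain infinitely many good points, and a regular sequence may move from one to the next without leaving the level.

\begin{example}\label{ex:level}
Let $K=[0,1]$ and $A=C_0=\{0\}\cup\{1/k:k\ge1\}$. For $k\ge2$ let $D_{1/k}\subset(\frac1k,\frac1{k-1})$ be a sequence converging to $1/k$, pick $r_k\in(\frac1k,\frac1{k-1})$, and let $U_k=X\cap(0,r_k)\setminus D_{1/k}$. Then $U_k$ is punctured at $1/k$, and $\operatorname{cl}_XU_{k+1}\subset X\cap(0,\frac1k)\subset U_k$. The sequence is regular and $0$ lies in all the closures $\operatorname{cl}_KU_k$.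
\end{example}

The remedy is to require, as in Lemma~\ref{lem:scattered}, that the point carrying the marker be the unique point of largest rank in the part of $C_{n(q)}$ that the closure meets. In Example~\ref{ex:level}, a basic set punctured at $1/k$ may then have no other point of $C_0$ in its closure.

\begin{proof}[Proof of Theorem~\ref{thm:scattered}]
By Lemma~\ref{lem:reduction} we may assume the Setting of Section~\ref{sec:good}. For $q\in A$ let $\alpha(q)$ be the rank of $q$ in the scattered space $C_{n(q)}$. For good $q$, with $n=n(q)$ and $\alpha=\alpha(q)$, let
\[
E_q=\bigcup_{i<n}C_i\;\cup\;\bigl(C_n^{(\alpha)}\setminus\{q\}\bigr).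
\]
The set $C_n^{(\alpha)}$ is compact and $q$ is isolated in it, so $C_n^{(\alpha)}\setminus\{q\}$ is compact. Hence $E_q\subset A$ is closed in $K$, and $q\notin E_q$ by the definition of $n(q)$. By Lemma~\ref{lem:base}, $\mathcal B$ is a base of $X$.

Let $U\in\mathcal B_p$ and $V\in\mathcal B_q$ satisfy $\operatorname{cl}_XV\subset U$. We claim that
\begin{equation}\label{eq:order}
n(q)>n(p),\qquad\text{or}\qquad n(q)=n(p)\ \text{ and }\ \alpha(q)<\alpha(p).
\end{equation}
By Lemma~\ref{lem:punctured}, $q\neq p$ and $q\in\operatorname{cl}_KV\subset\operatorname{cl}_KU$, so $q\notin E_p$. Since $q\notin C_i$ for $i<n(p)$, we get $n(q)\ge n(p)$. If $n(q)=n(p)=n$, then $q\notin C_n^{(\alpha(p))}\setminus\{p\}$ and $q\neq p$ give $q\notin C_n^{(\alpha(p))}$, which means that $\alpha(q)<\alpha(p)$.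

Let $(U_k)$ be a regular sequence in $\mathcal B$. If some $U_k$ belongs to $\mathcal B_\infty$, then $\operatorname{cl}_KU_k\subset X$. Otherwise $U_k\in\mathcal B_{q_k}$ for good points $q_k$. By \eqref{eq:order} the numbers $n(q_k)$ are nondecreasing. If they were constant from some index on, the ordinals $\alpha(q_k)$ would be strictly decreasing from that index on, which is impossible. So $n(q_k)\to\infty$. For each $i$ there is $k$ with $n(q_k)>i$, and then $\operatorname{cl}_KU_k$ misses $C_i\subset E_{q_k}$. In both cases $\bigcap_k\operatorname{cl}_KU_k\subset X$, and Lemma~\ref{lem:sequences} applies.
\end{proof}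

Scatteredness of the sets $C_n$ was used in both parts of Lemma~\ref{lem:small}, which produce the good points, and in the ranks $\alpha(q)$, which keep a regular sequence from staying at one level.

\section{A criterion for \v{C}ech-complete spaces}\label{sec:cech}

For a general remainder $\bigcup_nC_n$ there are no ranks, so we attach one marker to each level rather than to each point. In Lemma~\ref{lem:punctured} the set $U$ missed $D_q$ and the closure of $V$ met $D_q$, both near $q$. With no point $q$ at which to localize, we ask for these two properties globally: a basic set of level $n$ misses $D_n$ and its closure meets $D_n$. Such a set can contain $x$ only if $x\notin D_n$, and it can lie in a small neighborhood of $x$ only if $D_n$ comes close to $x$. This is the hypothesis of Theorem~\ref{thm:cech}.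

\begin{proof}[Proof of Theorem~\ref{thm:cech}]
Let $K$ be a compactification of $X$ with $K\setminus X=\bigcup_nC_n$, each $C_n$ compact. Let $\mathcal B_\infty$ be the family of nonempty open $U\subset X$ with $\operatorname{cl}_KU\subset X$. Let $\mathcal B_n$ be the family of open $U\subset X$ such that
\[
\operatorname{cl}_KU\cap C_i=\emptyset\ \ (i<n),\qquad U\cap D_n=\emptyset,\qquad\operatorname{cl}_XU\cap D_n\neq\emptyset .
\]
All members of $\mathcal B=\mathcal B_\infty\cup\bigcup_n\mathcal B_n$ are nonempty.

We show that $\mathcal B$ is a base. Let $x\in G$ with $G$ open in $X$. If $x$ has a compact neighborhood $Z\subset X$, then any open $U$ with $x\in U\subset G\cap Z$ satisfies $\operatorname{cl}_KU\subset Z\subset X$, so $U\in\mathcal B_\infty$. Otherwise, by hypothesis, there are $n$ with $x\notin D_n$ and a point $y\in D_n\cap G$. The compact set $C=\bigcup_{i<n}C_i$ contains neither $x$ nor $y$. By regularity of $K$ there are sets $O\ni x$ and $Q\ni y$, open in $X$, with $O\subset G\setminus D_n$ and $Q\subset G$, whose closures in $K$ miss $C$. Put $U=O\cup(Q\setminus D_n)$. Then $U$ is open, $x\in U\subset G$, $U\cap D_n=\emptyset$, and $\operatorname{cl}_KU$ misses $C$. Since $D_n$ is nowhere dense, $y\in\operatorname{cl}_X(Q\setminus D_n)\subset\operatorname{cl}_XU$.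 So $U\in\mathcal B_n$.

Let $(U_k)$ be a regular sequence in $\mathcal B$. If some $U_k$ belongs to $\mathcal B_\infty$, then $\operatorname{cl}_KU_k\subset X$. Otherwise $U_k\in\mathcal B_{n_k}$ for all $k$. If $n_j=n_k=n$ with $j<k$, then $\emptyset\neq\operatorname{cl}_XU_k\cap D_n\subset U_j\cap D_n=\emptyset$, a contradiction. So the $n_k$ are distinct, hence unbounded, and every $C_i$ is missed by some $\operatorname{cl}_KU_k$. Lemma~\ref{lem:sequences} applies.
\end{proof}

A sequence of sets $(D_n)$ is \emph{point-finite} if each point belongs to $D_n$ for only finitely many $n$. A set is \emph{$\sigma$-closed-discrete} if it is a countable union of closed discrete sets.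

\begin{corollary}\label{cor:cech}
A crowded \v{C}ech-complete space $X$ is subcompact if it has a point-finite sequence of closed nowhere dense sets with dense union. In particular this holds if $X$ is crowded, \v{C}ech-complete and separable, or has a dense $\sigma$-closed-discrete subset. Moreover, every \v{C}ech-complete space whose perfect kernel is of this kind (or empty) is subcompact.
\end{corollary}

\begin{proof}
Let $(D_n)$ be such a sequence and let $x\in X$. The set $E=\bigcup\{D_n:x\in D_n\}$ is a finite union of closed nowhere dense sets, so it is closed and nowhere dense. If $H$ is nonempty and open, then so is $H\setminus E$, and it meets $\bigcup_nD_n$, necessarily in a set $D_n$ with $x\notin D_n$. So $\bigcup\{D_n:x\notin D_n\}$ is dense in $X$, and Theorem~\ref{thm:cech} applies.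

Suppose that $X$ is crowded and $\bigcup_nE_n$ is dense, with each $E_n$ closed and discrete. The sets $D_n=E_n\setminus\bigcup_{i<n}E_i$ have the same union and are pairwise disjoint. Each is a subset of a closed discrete set, hence closed and discrete, hence nowhere dense because $X$ is crowded. A countable dense set is the case in which the $E_n$ are singletons.

Finally, let $X$ be a $G_\delta$-set in a compactification $K$, and let $P$ be its perfect kernel. Since $P$ is closed in $X$, it equals $X\cap\operatorname{cl}_KP$, a $G_\delta$-set in $\operatorname{cl}_KP$; so $P$ is \v{C}ech-complete. If $P$ is empty or of the kind considered, it is subcompact, and Lemmas~\ref{lem:gluing} and~\ref{lem:scattered} finish the proof.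
\end{proof}

\begin{remark}
In a metric space, a maximal set of points at mutual distances at least $1/n$ is closed and discrete, and the union of such sets over $n\ge1$ is dense. Applied to the perfect kernel, this shows that Corollary~\ref{cor:cech} contains the implication from \v{C}ech-complete to subcompact in (F1).
\end{remark}

\section{Removing $\aleph_1$ points}\label{sec:aleph}

Call a subset of $[0,1]$ \emph{perfect} if it is nonempty, compact and crowded. A \emph{Bernstein set} is a set $B\subset[0,1]$ such that both $B$ and $[0,1]\setminus B$ meet every perfect set; such sets exist in ZFC. A Bernstein set is uncountable: the Cantor set $C$ is homeomorphic to $C\times C$, so it contains uncountably many pairwise disjoint perfect sets, and $B$ meets each of them.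

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $A$ be a subset of cardinality $\aleph_1$ of a Bernstein set $B$, and let $X=[0,1]\setminus A$. Since $X\supset[0,1]\setminus B$, the set $X$ meets every perfect set. In particular $A\neq[0,1]$, and $X$ meets every nondegenerate closed interval, so $[0,1]$ is a compactification of $X$. If $A$ were a countable union of closed sets, one of them would be uncountable and would contain a perfect set by the Cantor--Bendixson theorem; this perfect set would miss $X$. So $A$ is not an $F_\sigma$-set, $X$ is not a $G_\delta$-set in $[0,1]$, and $X$ is not \v{C}ech-complete. By (F1) the metrizable space $X$ is not subcompact.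
\end{proof}

In this example $X$ is crowded and dense in $[0,1]$, and every point of $A$ is the limit of a sequence from $X$, so markers are available everywhere. What is missing is the other half of the construction: $A$ is not exhausted by countably many closed levels.

\begin{thebibliography}{1}

\bibitem{scattered}
\emph{Every scattered space is subcompact},
\texttt{https://ecommons.udayton.edu/cgi/viewcontent.cgi?article=1038\&context=mth\_fac\_pub}.

\end{thebibliography}
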